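# Pure local actions of tori and the vanishing of the $\hat A$-genus

All manifolds and actions are smooth, homomorphisms of tori are continuous, $T^k=(S^1)^k$, and cohomology is singular.

## 1. A mapping torus on which $T^3$ acts only in pieces

Consider the integer matrix
$$A=\begin{pmatrix}0&0&1\\1&0&1\\0&1&0\end{pmatrix},\qquad \det A=1,\qquad \det(x-A)=p(x)=x^3-x-1 .$$
Let $T^3=\mathbb R^3/\mathbb Z^3$ and let $M=(\mathbb R\times T^3)/\mathbb Z$, where the generator of $\mathbb Z$ acts by $(r,y)\mapsto(r+1,Ay)$. This is a closed 4-manifold that fibers over the circle $\mathbb R/\mathbb Z$ with fiber $T^3$.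

Its tangent bundle is trivial. Since $SL_3(\mathbb R)$ is connected, there is a smooth path in it from $1$ to $A$, constant near both ends, and it extends to a smooth map $g:\mathbb R\to GL_3(\mathbb R)$ with $g(r+1)=A\,g(r)$. The vector fields $\partial_r$ and $g(r)e_1,g(r)e_2,g(r)e_3$ on $\mathbb R\times T^3$ are preserved by the generator, so they give a frame of $TM$. Hence $M$ is spin, its Pontryagin classes vanish, and $\hat A(M)=-\frac1{24}p_1[M]=0$.

Now look at symmetry. Over an arc of the base circle choose a lift of the arc to $\mathbb R$. The part of $M$ over the arc becomes $(\text{arc})\times T^3$, and $T^3$ acts on it by translation of the second factor. Two lifts of the same arc differ by an integer $m$; the identification is $(r,y)\mapsto(r+m,A^my)$, so translation by $t$ becomes translation by $A^mt$. Cover the circle by three arcs with connected pairwise intersections and empty triple intersection. We get three open sets $U_1,U_2,U_3$, each with a $T^3$-action, and on the overlaps the actions agree after automorphisms of $T^3$; with suitable lifts two of these are the identity and one is $A$. (With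 two arcs the overlap would have two components with different $m$, and no single automorphism would do.)

Can we extract from this one circle acting on all of $M$? A circle inside the acting tori, chosen consistently, is a nonzero $\eta\in\mathbb Z^3$ with $A\eta=\eta$. But $p(1)=-1\ne0$, so there is none. Passing to the $m$-fold cyclic cover replaces $A$ by $A^m$, and this does not help. Indeed $p$ is negative at its local maximum $x=-1/\sqrt3$, where its value is $\frac2{3\sqrt3}-1$, so $p$ has exactly one real root $\theta$. As $p(1)<0<p(2)$, we have $\theta>1$. The three roots have product $1$, so the other two have modulus $\theta^{-1/2}<1$. No eigenvalue of $A$ is a root of unity, and $A^m$ fixes no nonzero vector.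

There is, however, a *real* vector that can be carried around the circle if we let it vary. With $e=(1,\theta^2,\theta)$ we have $Ae=(\theta,1+\theta,\theta^2)=\theta e$, because $1+\theta=\theta^3$. So $\zeta(r)=\theta^re$ satisfies $\zeta(r+1)=A\zeta(r)$ and never vanishes. It is not constant and its direction is irrational, so it defines no circle action; it will nevertheless be good enough in Section 5.

By the theorem of Atiyah and Hirzebruch, the $\hat A$-genus of a closed connected spin $4n$-manifold with a nontrivial smooth circle action is zero. In our example the conclusion holds, though the torus symmetry supplies no global circle. Does it hold whenever tori of one fixed dimension act on the pieces of a cover in this compatible way, fixed points allowed?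

## 2. Pure local actions and three theorems

For a vector bundle $V$ with formal Pontryagin roots $\pm x_i$, the total class $\hat A(V)=\prod_i\frac{x_i/2}{\sinh(x_i/2)}$ is a rational polynomial in the Pontryagin classes, lies in degrees divisible by $4$, and is multiplicative: $\hat A(V\oplus V')=\hat A(V)\hat A(V')$. For a closed oriented $4n$-manifold, $\hat A(M)=\langle\hat A(TM),[M]\rangle$.

**Definition 2.1.** A manifold $M$ admits a *local action of tori* if there is a covering of $M$ by open sets $U_\alpha$, $\alpha\in\Lambda$, such that for each $\alpha$ a torus $T^{k_\alpha}$, $k_\alpha\ge1$, acts smoothly and effectively on $U_\alpha$ by $\theta_\alpha:T^{k_\alpha}\times U_\alpha\to U_\alpha$; and if $U_{\alpha\beta}=U_\alpha\cap U_\beta\neq\emptyset$ then, up to interchanging $\alpha$ and $\beta$, $k_\alpha\le k_\beta$ and there is a monomorphism $\xi_{\alpha\beta}:T^{k_\alpha}\to T^{k_\beta}$ such that $U_{\alpha\beta}$ is invariant under both actions and $\theta_\alpha(t,x)=\theta_\beta(\xi_{\alpha\beta}(t),x)$ for all $t\in T^{k_\alpha}$, $x\in U_{\alpha\beta}$. Fixed points are allowed. The local action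 is *pure* if all $k_\alpha$ equal one $k\ge1$, and *mixed* otherwise.

Section 1 is a pure example with $k=3$. An effective circle action on $M$ is a pure local action with one chart and $k=1$.

That $\hat A(M)=0$ for pure local actions is a conjecture in the paper "Bordism of spin 4-manifolds with local action of tori" (http://www.ams.org/tran/1998-350-11/S0002-9947-98-02355-1/S0002-9947-98-02355-1.pdf). We prove it, in the following forms.

**Theorem 1.** If $M$ is a closed connected spin $4n$-manifold with a pure local action of tori, then $\hat A(M)=0$.

**Theorem 2.** Let $M$ be a closed connected spin manifold of any dimension with a pure local action of tori. Let $F:M\to L$ be a continuous map to a finite complex which is constant on the orbits of the local action. Then $\langle\hat A(TM)\cup F^*x,[M]\rangle=0$ for all $x\in H^*(L;\mathbb Q)$.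

**Theorem 3.** For $n\ge1$ and $c\in\Omega^{Spin}_{4n}$: some nonzero multiple of $c$ is represented by a closed connected spin manifold with a pure local action of tori if and only if $\hat A(c)=0$. So the rational multiples of $\hat A$ are the only rational linear combinations of Pontryagin numbers vanishing on all such $4n$-manifolds.

Theorem 1 is Theorem 2 with $L$ a point and $x=1$.

Both hypotheses matter. *Spin:* $T^2$ acts effectively on $\mathbb{CP}^2$ by $[z_0:t_1z_1:t_2z_2]$, and $\hat A(\mathbb{CP}^2)=-\frac{3}{24}=-\frac18$. *Pure:* the bordism group of closed spin 4-manifolds admitting local actions of tori is isomorphic to $\mathbb Z$, with a generator of signature $16$; since $\hat A=-\frac18\mathrm{Sign}$ for closed spin 4-manifolds, there are mixed examples with $\hat A\ne0$.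

## 3. Connected charts, the flat lattice, and objects constant on orbits

**Step 3.1 (connected charts).** *This step makes all charts connected and finite in number, with effective actions, so that gluing isomorphisms are unique.* We use repeatedly:

(∗) If an element $t$ of a torus acting on a connected manifold acts trivially on a nonempty open set, it acts trivially. Indeed $t$ is an isometry of an invariant metric (average any metric over the torus), and the set of points where an isometry and its differential are the identity is open and closed.

In a pure local action each $\xi_{\alpha\beta}:T^k\to T^k$ is injective, so its image is a compact connected subgroup of full dimension and $\xi_{\alpha\beta}$ is an isomorphism; put $\xi_{\beta\alpha}=\xi_{\alpha\beta}^{-1}$. Write $T_\alpha$ for the torus acting on $U_\alpha$, which we take nonempty. Let $A$ be a component of $U_\alpha$. It is $T_\alpha$-invariant since $T_\alpha$ is connected. Let $N_A$ be the closed subgroup of $T_\alpha$ acting trivially on $A$. If $A'$ is a component of $U_\beta$ with $A\cap A'\neq\emptyset$, then $A\cap U_\beta=A\cap U_{\alpha\beta}$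 is $T_\alpha$-invariant, hence $T_\beta$-invariant, because on $U_{\alpha\beta}$ the two actions correspond under $\xi_{\alpha\beta}$. The same holds for $A'\cap U_\alpha$, so $A\cap A'$ is invariant under both. By (∗), $N_A$ is the subgroup acting trivially on $A\cap A'$, and likewise for $N_{A'}$; so $\xi_{\alpha\beta}(N_A)=N_{A'}$. As $M$ is connected, any two components are joined by a chain of intersecting ones, so $d=\dim N_A$ is constant. If $d=k$, every $T_\alpha$ would act trivially on $U_\alpha$, against effectiveness; so $d<k$. Now replace the $U_\alpha$ by their components $A$, the tori by $T_\alpha/N_A$ (tori of dimension $k-d\ge1$), and $k$ by $k-d$. The $\xi$'s descend to isomorphisms, and the orbits do not change. Finally take a finite subcover.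

By (∗), $T_\alpha$ acts effectively on each nonempty invariant open subset of $U_\alpha$. If $U_{\alpha\beta\gamma}\ne\emptyset$, then $\xi_{\beta\gamma}\xi_{\alpha\beta}(t)$ and $\xi_{\alpha\gamma}(t)$ act in the same way on $U_{\alpha\beta\gamma}$, hence
$$\xi_{\beta\gamma}\,\xi_{\alpha\beta}=\xi_{\alpha\gamma}\qquad\text{whenever }U_{\alpha\beta\gamma}\neq\emptyset .\tag{1}$$

**Definition 3.2.** A *pure structure* on a closed, possibly disconnected, manifold $X$ is a finite open cover by nonempty connected $U_\alpha$, effective actions of tori $T_\alpha\cong T^k$ on $U_\alpha$, and isomorphisms $\xi_{\alpha\beta}$ with the compatibility of Definition 2.1 (so (1) holds).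

**Step 3.3 (the flat bundle).** *This step packages the gluing data.* Let $\mathfrak t_\alpha=\mathrm{Lie}(T_\alpha)$ and $\Lambda_\alpha=\ker(\exp:\mathfrak t_\alpha\to T_\alpha)\cong\mathbb Z^k$. By (1), gluing $U_\alpha\times\mathfrak t_\alpha\supset U_\alpha\times\Lambda_\alpha$ by the constant maps $d\xi_{\alpha\beta}$ gives a flat vector bundle $\mathfrak t\to X$ with a local system of lattices $\Lambda\subset\mathfrak t$. For $\eta\in\mathfrak t_\alpha$ let $\eta_X$ be its fundamental vector field on $U_\alpha$. The map $\nu:\mathfrak t\to TX$, $\nu(\eta)=\eta_X$ at the base point, is a well-defined bundle map. In Section 1, $\mathfrak t$ has fiber $\mathbb R^3$ and holonomy $A$.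

**Step 3.4 (orbit space, partitions, metrics).** *This step provides cut-offs and metrics that do not disturb the symmetry.* If $x\in U_{\alpha\beta}$ then $T_\alpha x=T_\beta x$; so orbits are well defined and each $U_\alpha$ is a union of orbits. The quotient map $X\to X/T$ is open, since the saturation of an open $W$ is $\bigcup_\alpha T_\alpha(W\cap U_\alpha)$. The orbit relation is closed: if $x_j\to x\in U_\alpha$ and $y_j=t_jx_j\to y$ with $t_j\in T_\alpha$, a subsequence has $t_j\to t$, and $y=tx$. So $X/T$ is compact Hausdorff, hence normal, and there are compact saturated sets $C_\alpha\subset U_\alpha$ covering $X$. Take a smooth nonnegative function with compact support in $U_\alpha$, positive on $C_\alpha$; average it over $T_\alpha$; divide by the sum of all of these. The result is a smooth partition of unity $\{\rho_\alpha\}$ with $\mathrm{supp}\,\rho_\alpha\subset U_\alpha$ compact and each $\rho_\alpha$ constant on orbits.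

**Definition 3.5.** *Basic* means constant on orbits; a section of $\mathfrak t$, or a fiber metric on it, is regarded over $U_\alpha$ as a function with values in a fixed vector space built from $\mathfrak t_\alpha$.

In Section 1, $\zeta(r)=\theta^re$ is a basic section of $\mathfrak t$, because it depends only on the base point. It is not flat.

Patching with $\{\rho_\alpha\}$ gives a Riemannian metric on $X$ invariant under all $T_\alpha$ (patch $T_\alpha$-averages), a smooth basic fiber metric $h$ on $\mathfrak t$ (patch constant metrics on $\mathfrak t_\alpha$), and smooth basic uniform approximations of a continuous basic matrix function $Q$: if $Q'$ is smooth and close to $Q$, so is $\sum_\alpha\rho_\alpha\,\mathrm{avg}_{T_\alpha}Q'$, because $Q$ equals its averages.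

**Step 3.6 (basic bundles).** *This step describes the coefficient bundles on which the tori act.* A *basic bundle* is $\mathcal V=\mathrm{Im}\,P\subset X\times\mathbb C^m$, with $P$ a smooth basic function with values in orthogonal projections, and with the Hermitian connection $\nabla^{\mathcal V}=P\,d\,P$. As $\eta_X(P)=0$, a section $s=Ps$ satisfies
$$\nabla^{\mathcal V}_{\eta_X}s=P(\eta_Xs)=\eta_X(Ps)-(\eta_XP)s=\eta_X(s).$$
$T_\alpha$ acts on sections over $U_\alpha$ by $(\tau s)(x)=s(\tau^{-1}x)$ and preserves $\nabla^{\mathcal V}$.

*Let $\tilde f:X\to Z$ be continuous and constant on orbits, with $Z$ compact Hausdorff. Then the pull-back of any complex vector bundle on $Z$ is isomorphic to a basic bundle.* The bundle on $Z$ is the image of a continuous orthogonal projection in some $Z\times\mathbb C^m$, so its pull-back is the image of a continuous basic projection $P_0$. Take a smooth basic Hermitian $H$ with $\|H-P_0\|<\frac14$. Its spectrum lies within $\frac14$ of $\{0,1\}$, so its spectral projection $P$ for $(\frac12,\infty)$ is smooth and basic, and $\|P-P_0\|\le\|P-H\|+\|H-P_0\|<\frac12$. Hence $P:\mathrm{Im}\,P_0\to\mathrm{Im}\,P$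 is an isomorphism.

## 4. Free actions, single circles, and the weight-zero spinors

**Free actions.** Suppose every $T_\alpha$ acts freely on $M$. Then $B=M/T$ is a manifold of dimension $4n-k$, and $\nu$ identifies $\mathfrak t$ with the tangent bundle along the fibers of $M\to B$; so $TM\cong\mathfrak t\oplus(\text{pull-back of }TB)$. Rational Pontryagin classes of a flat bundle vanish, hence $\hat A(TM)$ is the pull-back of $\hat A(TB)$, which has no part in degree $4n>\dim B$. So $\hat A(M)=0$. With fixed points $\nu$ is not injective, and this argument is lost.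

**Circles, $k=1$.** The holonomy of $\Lambda$ lies in $\{\pm1\}$. On $M$ or a double cover $\Lambda$ has a nowhere zero flat section that generates each fiber; the local circle actions then patch to one effective circle action, and the theorem of Atiyah and Hirzebruch gives $\hat A=0$ on the cover, so on $M$. For larger $k$ a circle needs a nonzero flat section of $\Lambda$, and in Section 1 no finite cyclic cover has one.

**Deforming the Dirac operator.** A sensible second attempt is analytic: prove the index zero by deforming the Dirac operator $D$ to $D+is\,c(v)$ with $v$ tangent to orbits. On spinors of weight $\mu\in\mathfrak t^*$ the square will contain the term $2s\,\mu(\Xi)$ if $v=\nu(\Xi)$. If $\Xi$ is the same for all weights, this term is very negative on some of them. So let $\Xi$ depend on $\mu$: with a basic metric $h$ on $\mathfrak t$ take $\Xi_\mu=h^{-1}\mu/|\mu|_h$, so that $\mu(\Xi_\mu)=|\mu|_h>0$. This choice is natural under changes of chart, so holonomy is no obstacle. It stops at exactly one weight, $\mu=0$, which selects no direction.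

The weight-zero part can be a real problem. On $K3\times T^2$, with $T^2$ acting on the second factor and the spin structure of $T^2$ that has constant spinors, $D=D_{K3}\otimes1+\varepsilon\otimes D_{T^2}$, where $\varepsilon$ is the grading operator of the spinors of $K3$, and $D_{T^2}$ vanishes on constant spinors. So $D$ has weight-zero kernel, as $\mathrm{ind}\,D_{K3}^+=2$ up to sign. If $\zeta$ is a constant unit field on $T^2$, then on weight zero $Dc(\zeta)+c(\zeta)D=-2\nabla_\zeta=0$, so $(D+is\,c(\zeta))^2=D^2+s^2$ there, and the kernel is gone. What we need is a nowhere zero basic section $\zeta$ of $\mathfrak t$. It need not be flat. Sections 5 to 8 prove vanishing when $\zeta$ exists; Sections 9 and 10 pass to an auxiliary manifold on which it does.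

## 5. The weight-dependent deformation

**Theorem 4.** Let $X$ be a closed even-dimensional spin manifold with a pure structure such that $\mathfrak t\to X$ has a smooth basic nowhere zero section $\zeta$. Then for every basic bundle $\mathcal V$, $\int_X\hat A(TX)\,\mathrm{ch}(\mathcal V)=0$.

Fix an invariant metric on $X$ and a basic metric $h$, and scale $\zeta$ so that $|\zeta|_h=1$. Let $S$ be the spinor bundle with $c(e)^2=-|e|^2$, let $E=S\otimes\mathcal V$ with its connection $\nabla$, and $D=\sum_ic(e_i)\nabla_{e_i}$. By the index theorem the integral is $\mathrm{ind}\,D^+$. We show that this index is $0$.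

**Step 5.1 (weights).** *This step decomposes spinors over a chart.* The isometric action of $T_\alpha$ on $U_\alpha$ induces complete commuting vector fields on the oriented orthonormal frame bundle. They lift uniquely to its double cover, the spin frame bundle, and commute with the $Spin$-action. Their flows give an action of the additive group $\mathfrak t_\alpha$ on $S|_{U_\alpha}$. An element $\lambda\in\Lambda_\alpha$ covers the identity of the frame bundle, so it acts by a sign, constant as $U_\alpha$ is connected. Hence $2\Lambda_\alpha$ acts trivially, and $T'_\alpha=\mathfrak t_\alpha/2\Lambda_\alpha$ acts on $E|_{U_\alpha}$. By pull-back $R_\eta u=\exp(\eta)^*u$ it acts unitarily on $L^2(U_\alpha,E)$ and commutes with $D$. Let $L_\eta=\frac d{dr}|_0R_{r\eta}$; on functions, $L_\eta=\eta_X$. The characters of $T'_\alpha$ are $e^{i\mu}$ with $\mu$ in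
$$\hat\Lambda_\alpha=\{\mu\in\mathfrak t_\alpha^*:\mu(\Lambda_\alpha)\subset\pi\mathbb Z\}.$$
Put $u_\mu=\int_{T'_\alpha}e^{-i\mu(\eta)}R_\eta u\,d\eta$ (normalized Haar measure). Then $u=\sum_\mu u_\mu$ is an orthogonal decomposition in $L^2(U_\alpha,E)$, and $u_\mu$ has *type* $\mu$: $R_\eta u_\mu=e^{i\mu(\eta)}u_\mu$. If $u$ is smooth, so is $u_\mu$, and $(Du)_\mu=D(u_\mu)$. The value $u_\mu(x)$ depends only on $u$ along the orbit of $x$. On overlaps the lifted vector fields coincide, so the decompositions correspond under $\xi_{\alpha\beta}$. Multiplication by basic functions preserves type. For example, for $S^1$ acting by translation on $S^1=\mathbb R/2\pi\mathbb Z$ this is Fourier decomposition, with integer or half-integer frequencies according to the spin structure.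

**Step 5.2 (orbit derivatives).** *This step expresses $\nabla$ along orbits, on a fixed type, by an endomorphism.* For $R\in\mathrm{End}(T_xX)$ put $\omega_R=\sum_ic(e_i)c(Re_i)$. From $c(e)c(f)+c(f)c(e)=-2\langle e,f\rangle$,
$$[c(e)c(f),c(Y)]=-2\langle f,Y\rangle c(e)+2\langle e,Y\rangle c(f),$$
so $[\omega_R,c(Y)]=2c(RY)-2c(R^TY)$. For skew $R$ this says $[\frac14\omega_R,c(Y)]=c(RY)$, i.e. $\frac14\omega_R$ is the action of $R$ on spinors. On vector fields $L_\eta Y=[\eta_X,Y]$, so $L_\eta-\nabla_{\eta_X}=-\nabla\eta_X$, which is skew since $\eta_X$ is Killing. Hence $L_\eta=\nabla_{\eta_X}-\frac14\omega_{\nabla\eta_X}$ on spinors, while $L_\eta=\nabla^{\mathcal V}_{\eta_X}$ on $\mathcal V$. On smooth sections $w$ of $E$ of type $\mu$,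
$$\nabla_{\eta_X}w=i\mu(\eta)\,w+\tfrac14\,\omega_{\nabla\eta_X}w .\tag{2}$$

**Step 5.3 (the operator $\mathcal C$).** *This step defines the deformation.* For $\mu\in\hat\Lambda_\alpha$ and $x\in U_\alpha$ put
$$\Xi_\mu(x)=\frac{h_x^{-1}\mu}{|\mu|_{h_x}}\quad(\mu\ne0),\qquad\Xi_0(x)=\zeta(x),\qquad v_\mu=\nu(\Xi_\mu).$$
For fixed $\mu$, $\Xi_\mu:U_\alpha\to\mathfrak t_\alpha$ is smooth and $T_\alpha$-invariant, $|\Xi_\mu|_h=1$, and
$$\mu(\Xi_\mu)=|\mu|_h\ge0 .\tag{3}$$
As $X$ is compact, $|v_\mu|\le C_1$ with $C_1$ independent of $\mu$. The field $v_\mu$ is $T_\alpha$-invariant, because $T_\alpha$ is abelian and the coefficients are invariant; so $c(v_\mu)u_\mu$ is again of type $\mu$. Define $\mathcal Cu=\sum_\mu i\,c(v_\mu)u_\mu$ on each $U_\alpha$. This converges in $L^2(U_\alpha,E)$ and does not depend on $\alpha$, since all ingredients correspond under $\xi_{\alpha\beta}$. Different types remain orthogonal with the invariant weight $\rho_\alpha$, so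
$$\|\mathcal Cu\|^2=\sum_{\alpha,\mu}\int\rho_\alpha|c(v_\mu)u_\mu|^2\le C_1^2\|u\|^2,\qquad\langle\mathcal Cu,u'\rangle=\sum_{\alpha,\mu}\int\rho_\alpha\langle ic(v_\mu)u_\mu,u'_\mu\rangle .$$
Thus $\mathcal C$ is bounded on $L^2(X,E)$, and self-adjoint because each $ic(v)$ is. It is odd and commutes with basic functions.

**Step 5.4 (what suffices).** *This step reduces the theorem to one estimate.* For $s\in\mathbb R$ let $D_s=D+s\,\mathcal C$ on the Sobolev space $H^1$. Since $\mathcal C:H^1\to L^2$ is compact, $\mathrm{ind}\,D_s^+=\mathrm{ind}\,D^+$. Suppose there are $c_0>0$, $C'$, $s_0$ with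
$$\|D_su\|^2\ge(c_0s-C')\|u\|^2\qquad(u\in H^1,\ s\ge s_0).\tag{4}$$
Then $\ker D_s=0$ for large $s$; as $D_s$ is self-adjoint, $D_s^+$ has zero kernel and cokernel, so $\mathrm{ind}\,D^+=0$. Since $D_s:H^1\to L^2$ is continuous, it suffices to prove (4) for smooth $u$.

**Step 5.5 (one chart, one weight).** *This step localizes (4).* Let $\phi_\alpha=\rho_\alpha/(\sum_\beta\rho_\beta^2)^{1/2}$, smooth and basic with $\sum\phi_\alpha^2=1$. We have $D_s(\phi_\alpha u)=\phi_\alpha D_su+c(d\phi_\alpha)u$, and $\sum\phi_\alpha d\phi_\alpha=0$ removes the cross terms: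
$$\|D_su\|^2=\sum_\alpha\|D_s(\phi_\alpha u)\|^2-\sum_\alpha\|c(d\phi_\alpha)u\|^2 .$$
The type $\mu$ part of $D_s(\phi_\alpha u)$ on $U_\alpha$ is $(D+is\,c(v_\mu))\phi_\alpha u_\mu$, so $\|D_s(\phi_\alpha u)\|^2=\sum_\mu\|(D+is\,c(v_\mu))\phi_\alpha u_\mu\|^2$. As $\sum_{\alpha,\mu}\|\phi_\alpha u_\mu\|^2=\|u\|^2$, (4) follows from the next statement, which is proved at the end of Section 8.

**Proposition 5.** There are $c_0>0$, $C$, $s_0$ such that for all $\alpha$, all $\mu\in\hat\Lambda_\alpha$ and all smooth $w$ of type $\mu$ supported in $K_\alpha=\mathrm{supp}\,\phi_\alpha$,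
$$\|(D+is\,c(v_\mu))w\|^2\ge(c_0s-C)\|w\|^2\qquad(s\ge s_0).$$

## 6. The square of $D+is\,c(v)$ on one weight

*This section turns Proposition 5 into an inequality for scalar functions.* Fix $\alpha,\mu$. Write $\Xi=\Xi_\mu=\sum_af_a\eta_a$ in a basis of $\mathfrak t_\alpha$, with invariant functions $f_a$, and $v=v_\mu=\sum_af_a(\eta_a)_X$. At a point $x$ let
$$L=\nabla v,\qquad A=\nabla\big((\Xi(x))_X\big),\qquad B=L-A,$$
where in $A$ the coefficients are frozen at their values at $x$. Thus $Be=\sum_a(ef_a)(\eta_a)_X=(d_e\Xi)_X$. The endomorphism $A$ is skew, being the derivative of a Killing field, and $\mathrm{tr}\,B=\sum_a(\eta_a)_Xf_a=0$. (This $A$ has nothing to do with the matrix of Section 1.)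

The product rule and the Clifford relation give
$$D\,c(v)w=\omega_Lw+\sum_ic(e_i)c(v)\nabla_{e_i}w=\omega_Lw-2\nabla_vw-c(v)Dw .$$
By (2), $\nabla_vw=i\mu(\Xi)w+\frac14\omega_Aw$ on type $\mu$. Since $(is)^2c(v)^2=s^2|v|^2$,
$$(D+is\,c(v))^2w=\big(D^2+s^2|v|^2+2s\,\mu(\Xi)+s\,\mathcal E\big)w,\qquad\mathcal E=i(\omega_L-\tfrac12\omega_A)=i(\tfrac12\omega_A+\omega_B).$$

*Lower bound for $\mathcal E$.* For symmetric $R$ we have $\omega_R=-\mathrm{tr}\,R$, because the off-diagonal terms cancel in pairs. As $\mathrm{tr}\,B=0$, $\omega_B=\frac12\omega_{B-B^T}$, and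
$$\mathcal E=\tfrac i2\,\omega_J,\qquad J=A+B-B^T\ \text{ skew}.$$
In a normal form $Je_j=k_jf_j$, $Jf_j=-k_je_j$ we get $\frac i2\omega_J=\sum_jk_j\,ic(e_j)c(f_j)$, and each $ic(e_j)c(f_j)$ is a self-adjoint involution. Let $\|\cdot\|_1$ be the trace norm, the sum of the singular values. In $\|J\|_1$ each $|k_j|$ occurs twice, so $\mathcal E\ge-\sum_j|k_j|=-\frac12\|J\|_1$.

*Scalar form.* The operator $D+is\,c(v)$ is formally self-adjoint and $w$ has compact support in $U_\alpha$; so $\|(D+is\,c(v))w\|^2=\langle(D+is\,c(v))^2w,w\rangle$. Drop $2s\mu(\Xi)\ge0$ by (3); this is where the choice of $\Xi_\mu$ pays. Use $D^2=\nabla^*\nabla+(\text{bounded endomorphism})$ and Kato's inequality $|d|w||\le|\nabla w|$ a.e. With the Lipschitz function $f=|w|$,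
$$\|(D+is\,c(v))w\|^2\ \ge\ \int_X|df|^2+\Big(s^2|v|^2-\tfrac s2\|J\|_1\Big)f^2\;-\;C\int_Xf^2,\tag{5}$$
with $C$ independent of $\alpha,\mu,s$.

Where $v\neq0$ the term $s^2|v|^2$ wins for large $s$. Near a zero of $v$ we have $|v|^2\approx|Ly|^2$, and the oscillator $-\Delta+s^2|Ly|^2$ on Euclidean space has lowest eigenvalue $s\,\mathrm{tr}(L^TL)^{1/2}=s\|L\|_1$ when $L$ is invertible. So everything depends on whether $\|L\|_1>\frac12\|J\|_1$ at the zeros of $v$.

## 7. A trace norm identity at the zeros of $v$

Test the inequality on two local models with flat metrics.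

*Rotation of $\mathbb C$, $\Xi$ constant.* At the origin $v=\partial_\varphi$ vanishes, $A$ is the rotation by a right angle and $B=0$. So $\|L\|_1=2=\|J\|_1$ and $\|L\|_1-\frac12\|J\|_1=1$.

*Varying $\Xi$.* Let $T^2$ act on $\mathbb C\times S^1\times\mathbb R$ by rotating the first two factors, with generators $\partial_\varphi,\partial_\psi$, and let $\Xi=(\cos y,\sin y)$ with $y$ the coordinate on $\mathbb R$. At $z=0$, $y=0$ the field $v=\cos y\,\partial_\varphi+\sin y\,\partial_\psi$ vanishes; $A$ rotates $\mathbb C$ and $B$ sends $\partial_y\mapsto\partial_\psi$. So $\|L\|_1=2+1=3$, $\|J\|_1=2+2=4$, and the difference is again $1$. The contribution of $B$ cancels exactly, and $A$ provides all the positivity. This is general.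

**Lemma 6.** Let $\Xi:U_\alpha\to\mathfrak t_\alpha$ be any smooth $T_\alpha$-invariant nowhere zero map, with $v,L,A,B,J$ defined as in Section 6. If $v(x)=0$, then at $x$
$$\|L\|_1-\tfrac12\|J\|_1=\tfrac12\|A\|_1>0 .$$

*Proof.* Let $\xi_0=\Xi(x)\neq0$ and $Z=(\xi_0)_X$. Then $Z(x)=v(x)=0$ and $A=\nabla Z(x)$. Let $o\subset T_xX$ be the tangent space of the orbit of $x$.

**Step 7.1.** *$A$ vanishes on $o$, and $\mathrm{im}\,A\perp o$.* At $x$, $\nabla_{\eta_X}Z=\nabla_Z\eta_X+[\eta_X,Z]=0$, since $Z(x)=0$ and the torus is abelian. As $A$ is skew, $\mathrm{im}\,A=(\ker A)^\perp\perp o$.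

**Step 7.2.** *$B$ has image in $o$ and vanishes on $o$.* The first is the formula $Be=(d_e\Xi)_X$; the second holds as $\Xi$ is constant on orbits.

**Step 7.3.** *$BA=0$.* The flow of $Z$ fixes $x$ with differential $e^{rA}$ on $T_xX$, and $\Xi$ is invariant under it. So $d_{e^{rA}e}\Xi=d_e\Xi$; differentiating at $r=0$, $d_{Ae}\Xi=0$, that is, $BAe=0$.

**Step 7.4.** *Block form.* Put $V_1=\mathrm{im}\,A$ and $V_0=\ker A\cap o^\perp$. Then $T_xX=V_1\oplus V_0\oplus o$ orthogonally. Here $A$ maps $V_1$ to itself and vanishes on $V_0\oplus o$, while $B$ maps $V_0$ to $o$ and vanishes on $V_1\oplus o$. So $L=A+B$ is block diagonal for $V_1\oplus(V_0\oplus o)$, and $\|L\|_1=\|A\|_1+\|B\|_1$. If $b:V_0\to o$ is the nonzero block of $B$, then $B-B^T$ on $V_0\oplus o$ is $\begin{pmatrix}0&-b^T\\b&0\end{pmatrix}$, whose singular values are those of $b$ and of $b^T$; its trace norm is $2\|B\|_1$. Hence $\|J\|_1=\|A\|_1+2\|B\|_1$, and the identity follows.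

**Step 7.5.** *$A\neq0$.* If $A=0$, the Killing field $Z$ vanishes at $x$ together with its derivative, so $Z\equiv0$ on the connected $U_\alpha$. Then $\exp(r\xi_0)$ acts trivially for all $r$, contradicting effectiveness since $\xi_0\neq0$. $\square$

## 8. The oscillator estimate, uniformly in the weight

**Step 8.1 (compactness of the family).** *There are infinitely many weights; this step gives one constant for all.* For $\mu\ne0$, $\Xi_\mu$ depends only on the ray of $\mu$. So it is the restriction to one value of $m$ of the smooth map $(x,m)\mapsto h_x^{-1}m/|m|_{h_x}$ on $U_\alpha\times S_\alpha$, where $S_\alpha$ is a Euclidean unit sphere in $\mathfrak t^*_\alpha$. All the fields $\Xi_\mu,v_\mu$ on $U_\alpha$ therefore belong to one smooth family with compact parameter space $\mathcal P_\alpha=S_\alpha\sqcup\{*\}$, where $*$ corresponds to $\zeta$. Choose a compact neighborhood $K'_\alpha\subset U_\alpha$ of $K_\alpha$. On $K'_\alpha\times\mathcal P_\alpha$, $v$ and $\Xi$ have uniform $C^2$ bounds. The function $G=\|L\|_1-\frac12\|J\|_1$ is continuous there, and by Lemma 6 it is positive on the compact set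 $\{v=0\}$. Hence there are $\delta,c_0>0$, valid for all the finitely many $\alpha$, with
$$|v|<\delta\ \Longrightarrow\ G\ge2c_0 .\tag{6}$$

**Lemma 7.** There is $s_0$ such that for all $\alpha$, all parameters in $\mathcal P_\alpha$, all Lipschitz $f$ supported in $K_\alpha$, and all $s\ge s_0$,
$$\int|df|^2+\Big(s^2|v|^2-\tfrac s2\|J\|_1\Big)f^2\ \ge\ c_0s\int f^2 .$$

*Proof.* $C$ denotes constants independent of $s$ and of the parameter.

**Step 8.2 (small balls).** *We cut $f$ into pieces on balls of radius $r$, small enough for a linear model of $v$ and large enough that cutting is cheap.* The costs will be $r^{-2}$ for cutting and $s^2r^3$ for the model, and outside the model $s^2r^2$ must dominate $s$. All is well if $s^{-1/2}\ll r\ll s^{-1/3}$; take $r=s^{-2/5}$. Let $\{x_j\}$ be a maximal $\frac r4$-separated set, $\chi_j=\max(0,1-2d(\cdot,x_j)/r)$ and $\psi_j=\chi_j/(\sum_i\chi_i^2)^{1/2}$. For small $r$ the balls $B(x_j,r)$ have multiplicity bounded independently of $r$ (compare volumes), and at each point some $\chi_j\ge\frac12$. So the $\psi_j$ are Lipschitz, supported in $B(x_j,r)$, with $\sum\psi_j^2=1$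 and $\sum|d\psi_j|^2\le Cr^{-2}=Cs^{4/5}$. With $f_j=\psi_jf$, the cross terms cancel as in Step 5.5, and
$$\int|df|^2\ge\sum_j\int|df_j|^2-Cs^{4/5}\int f^2 .$$
Consider $j$ with $f_j\not\equiv0$. For $s$ large, $B(x_j,r)\subset K'_\alpha$, and $r$ is below the injectivity radius. Let $C_2$ bound $|\nabla v|$, so that $|v|$ changes by at most $C_2r$ along a radius of the ball.

**Step 8.3 (balls away from the zeros).** *Here the potential is large.* If $|v(x_j)|\ge(1+C_2)r$, then $|v|\ge r$ on the ball, and $s^2|v|^2-\frac s2\|J\|_1\ge s^{6/5}-Cs\ge2c_0s$ for $s$ large.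

**Step 8.4 (balls near the zeros).** *Here we compare with the oscillator.* Let $|v(x_j)|<(1+C_2)r$. Use normal coordinates $y$ at $x_j$ and a radially parallel orthonormal frame. Then $v=a+Ly+O(r^2)$ with $a=v(x_j)$, $L=\nabla v(x_j)$, and $|a+Ly|=O(r)$; so $|v|^2\ge|a+Ly|^2-Cr^3$. Write $a=a'+a''$ with $a'\in\mathrm{im}\,L$, $a''\perp\mathrm{im}\,L$, and $a'=-Ly_0$ with $y_0\perp\ker L$. Let $|L|=(L^TL)^{1/2}$ and $b=-|L|y_0$; then $|b|=|a'|\le|a|=O(r)$, however long $y_0$ may be. Let $Y=\sum_i(|L|y+b)^i\partial_i$. Its Euclidean norm is $\big||L|(y-y_0)\big|=|L(y-y_0)|=|Ly+a'|\le|Ly+a|$. Since $g_{ij}=\delta_{ij}+O(r^2)$ with first derivatives $O(r)$, and $Y=O(r)$, we get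
$$|Y|_g^2\le|Ly+a|^2+Cr^4,\qquad\mathrm{div}_gY\ge\mathrm{tr}|L|-Cr=\|L\|_1-Cr .$$
Completing the square and integrating by parts,
$$0\le\int|df_j+sf_jY^\flat|^2=\int|df_j|^2-s\,\mathrm{div}(Y)f_j^2+s^2|Y|^2f_j^2,$$
hence
$$\int|df_j|^2+s^2|v|^2f_j^2\ \ge\ \big(s\|L(x_j)\|_1-Csr-Cs^2r^3\big)\int f_j^2 .$$
Also $\frac12\|J\|_1\le\frac12\|J(x_j)\|_1+Cr$ on the ball. For $s$ large $|v(x_j)|<\delta$, so $G(x_j)\ge2c_0$ by (6). Since $sr=s^{3/5}$ and $s^2r^3=s^{4/5}$,
$$\int|df_j|^2+\Big(s^2|v|^2-\tfrac s2\|J\|_1\Big)f_j^2\ge(2c_0s-Cs^{4/5})\int f_j^2 .$$

**Step 8.5 (summation).** *We add up the pieces.* By Steps 8.2, 8.3 and 8.4 the left side of Lemma 7 is at least $(2c_0s-Cs^{4/5})\int f^2\ge c_0s\int f^2$ for $s$ large. $\square$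

*End of the proof of Theorem 4.* Lemma 7 with $f=|w|$, inserted in (5), gives Proposition 5. Proposition 5 gives (4) by Step 5.5, and (4) gives $\mathrm{ind}\,D^+=0$ by Step 5.4. $\blacksquare$

For the manifold of Section 1 Theorem 4 applies directly, with $\zeta(r)=\theta^re$.

## 9. Over the nerve: the rational Euler class vanishes

In general we have no $\zeta$. On the bundle $\mathbb S\to M$ of rays in $\mathfrak t$, however, the pull-back of $\mathfrak t$ has a tautological nowhere zero section. The price is a positive-dimensional fiber: to recover an integral over $M$ we need a cohomology class on $\mathbb S$ with integral $\pm1$ over the spheres, and such a rational class exists precisely when the Euler class vanishes. Moreover the class must be a combination of Chern characters of *basic* bundles, so it must come from a space to which $X$ maps constantly on orbits. We therefore work over the nerve of the cover.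

**Step 9.1 (reductions).** *This step arranges even dimension, and trivial holonomy mod $3$, in Theorem 2.* If $\dim M$ is odd, replace $M,F,x$ by $M\times S^1$ (tori acting on the first factor), $F\times\mathrm{id}:M\times S^1\to L\times S^1$ and $x\times[S^1]^*$, where $[S^1]^*$ generates $H^1(S^1;\mathbb Z)$; the pairing changes at most by sign. So let $\dim M$ be even. We may take $x$ homogeneous with $\deg x\equiv\dim M\pmod4$, since otherwise the pairing is trivially zero; thus $\deg x$ is even.

Let $M$ carry a pure structure (Step 3.1), and let
$$\tilde M=\{(y,\varphi):y\in M,\ \varphi:\Lambda_y/3\Lambda_y\cong(\mathbb Z/3)^k\},$$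
a finite covering. It is trivial over each $U_\alpha$, where $\Lambda$ is constant, and over $U_{\alpha\beta}$ sheets are matched by the single constant map $d\xi_{\alpha\beta}$ mod $3$; so two sheets over $U_\alpha$ and $U_\beta$ meet in a copy of $U_{\alpha\beta}$ or not at all. The sheets with the same torus actions and the same $\xi$'s form a pure structure on $\tilde M$, and the tautological trivialization of $\Lambda/3\Lambda$ is constant on sheets and compatible with the $d\xi$'s. Passing to a component of $\tilde M$ multiplies the pairing by the degree of the covering. *So we assume that $M$ is connected and that there are isomorphisms $\varphi_\alpha:\Lambda_\alpha/3\to(\mathbb Z/3)^k$ with $\varphi_\beta\circ d\xi_{\alpha\beta}=\varphi_\alpha$.*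

**Step 9.2 (the nerve).** *This step realizes $\mathfrak t$ as a pull-back by a map constant on orbits.* Let $\mathcal N$ be the nerve of $\{U_\alpha\}$, a finite simplicial complex; we write $\mathcal N$ also for its realization. The open stars $\mathrm{St}(\alpha)$ meet, in pairs and in triples, exactly when the $U$'s do. By (1), gluing $\mathrm{St}(\alpha)\times\mathfrak t_\alpha$ by the constants $d\xi_{\alpha\beta}$ gives $\Lambda_{\mathcal N}\subset\mathfrak t_{\mathcal N}$ over $\mathcal N$. The map $f=\sum_\alpha\rho_\alpha\cdot\alpha:M\to\mathcal N$ is constant on orbits, $f^{-1}(\mathrm{St}(\alpha))=\{\rho_\alpha>0\}\subset U_\alpha$, and so $f^*(\mathfrak t_{\mathcal N},\Lambda_{\mathcal N})=(\mathfrak t,\Lambda)$. In Section 1 the nerve is the boundary of a triangle and $\mathfrak t_{\mathcal N}$ has holonomy $A^{\pm1}$ around it.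

The $\varphi_\alpha$ trivialize $\Lambda_{\mathcal N}/3$. So the holonomy determinants of $\Lambda_{\mathcal N}$, which are $\pm1$, are $\equiv1$ mod $3$ and hence equal to $1$. Thus $\mathfrak t_{\mathcal N}$ and $\mathfrak t$ are orientable; fix an orientation of $\mathfrak t_{\mathcal N}$, and so of $\mathfrak t$. As $M$ is connected, so is $\mathcal N$.

**Lemma 8 (Sullivan's argument).** $e(\mathfrak t_{\mathcal N})=0$ in $H^k(\mathcal N;\mathbb Q)$.

*Proof.* Let $\mathbb T_{\mathcal N}=\mathfrak t_{\mathcal N}/\Lambda_{\mathcal N}$, with zero section $0$.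

**Step 9.3 (a class on the torus bundle).** *We extend the Thom class.* Choose a fiber metric on $\mathfrak t_{\mathcal N}$ and $\varepsilon>0$ less than half the length of every nonzero lattice vector, possible as $\mathcal N$ is compact. The $\varepsilon$-disc bundle $\mathbb D_\varepsilon$ embeds in both $\mathfrak t_{\mathcal N}$ and $\mathbb T_{\mathcal N}$, so by excision
$$H^k(\mathbb T_{\mathcal N},\mathbb T_{\mathcal N}\setminus0)\cong H^k(\mathbb D_\varepsilon,\mathbb D_\varepsilon\setminus0)\cong H^k(\mathfrak t_{\mathcal N},\mathfrak t_{\mathcal N}\setminus0).$$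
Let $\theta\in H^k(\mathbb T_{\mathcal N};\mathbb Q)$ be the image of the Thom class (from now on $\theta$ is this class). Then $0^*\theta=e(\mathfrak t_{\mathcal N})$, $\theta$ restricts to zero on $\mathbb T_{\mathcal N}\setminus0$, and $\theta$ has integral $1$ over the fibers.

**Step 9.4 (eigenvalues of multiplication by $3$).** *We split $\theta$ into eigenvectors.* Fiberwise multiplication $[3]$ acts on $H^q(T^k;\mathbb Q)=\bigwedge^qH^1(T^k;\mathbb Q)$ by $3^q$, so it acts by $3^q$ on $E_2^{p,q}=H^p(\mathcal N;\mathcal H^q(\text{fiber};\mathbb Q))$ of the Leray–Serre spectral sequence, and on $E_\infty^{p,q}$. Hence $\prod_{q=0}^k([3]^*-3^q)=0$ on $H^k(\mathbb T_{\mathcal N};\mathbb Q)$, and $\theta=\sum_q\theta_q$ with $[3]^*\theta_q=3^q\theta_q$.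

**Step 9.5 (comparing two sections).** *We compare $0$ with a section that misses it.* Let $\tau$ be the section of $\mathbb T_{\mathcal N}$ given by $\frac13$ of a nonzero flat section of $\Lambda_{\mathcal N}/3$. It is disjoint from the zero section, and $[3]\circ\tau=0=[3]\circ0$. Applying $\tau^*$ and $0^*$ to $[3]^*\theta_q=3^q\theta_q$ gives
$$0^*\theta_q=3^q\,\tau^*\theta_q,\qquad0^*\theta_q=3^q\,0^*\theta_q .$$
For $q>0$ this forces $0^*\theta_q=0=\tau^*\theta_q$; for $q=0$ it gives $\tau^*\theta_0=0^*\theta_0$. So $e(\mathfrak t_{\mathcal N})=0^*\theta=\tau^*\theta=0$, the last equality because $\tau$ misses the zero section. $\square$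

**Step 9.6 (a class on the sphere bundle).** *This is the class we wanted.* Let $\mathbb S_{\mathcal N}\to\mathcal N$ be the bundle of rays in $\mathfrak t_{\mathcal N}$, the sphere bundle of the disc bundle $\mathbb D_{\mathcal N}$. In the exact sequence
$$H^{k-1}(\mathbb S_{\mathcal N};\mathbb Q)\to H^k(\mathbb D_{\mathcal N},\mathbb S_{\mathcal N};\mathbb Q)\to H^k(\mathbb D_{\mathcal N};\mathbb Q)=H^k(\mathcal N;\mathbb Q)$$
the Thom class maps to $e(\mathfrak t_{\mathcal N})=0$. So there is $\beta\in H^{k-1}(\mathbb S_{\mathcal N};\mathbb Q)$ whose coboundary is the Thom class. Restricting to a fiber, $\beta$ has integral $\pm1$ over each $S^{k-1}$, oriented as boundary of the disc, with one sign for all fibers. (For $k=1$: $\beta(+)-\beta(-)=\pm1$.)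

## 10. The auxiliary manifold $(\mathbb S\times_M\mathbb T)\times S^1$ and the proof of Theorems 1 and 2

**Step 10.1 (construction).** *We build a spin manifold over $M$ on which Theorem 4 applies.* Let $\mathbb S\to M$ be the bundle of rays in $\mathfrak t$, $\mathbb T=\mathfrak t/\Lambda\to M$, and
$$\pi:X=(\mathbb S\times_M\mathbb T)\times S^1\to M,$$
a closed manifold of even dimension $\dim M+2k$ with fiber $S^{k-1}\times T^k\times S^1$. Over $U_\alpha$ it is $U_\alpha\times S(\mathfrak t_\alpha)\times(\mathfrak t_\alpha/\Lambda_\alpha)\times S^1$, with $S(\mathfrak t_\alpha)$ the space of rays, glued by maps of the fiber that are constant in $x\in U_{\alpha\beta}$. Let $T_\alpha$ act on the factor $U_\alpha$ only; this is compatible with the gluing. With these charts (each split into its two components if $k=1$) $X$ has a pure structure whose flat bundle is $\pi^*\mathfrak t$.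

The factor $\mathbb S$ is there for the section, $\mathbb T$ makes $\mathfrak t$ occur twice in $TX$, and $S^1$ supplies the missing line and makes the total degree below even.

**Step 10.2 (its properties).** *We check the hypotheses of Theorem 4 and compute $\hat A(TX)$.* Let $T_v$ denote the tangent bundle along the fibers. Then $T_v\mathbb S\oplus\mathbb R$ ($\mathbb R$ the outward radial direction) and $T_v\mathbb T$ are isomorphic to the pull-backs of $\mathfrak t$, and $TS^1=\mathbb R$. So
$$TX\cong\pi^*(TM\oplus\mathfrak t\oplus\mathfrak t);$$
orient $X$ by this isomorphism. Since $w_2(\mathfrak t\oplus\mathfrak t)=2w_2(\mathfrak t)+w_1(\mathfrak t)^2=0$ and $M$ is spin, $X$ is spin. As $\mathfrak t$ is flat, $\hat A(TX)=\pi^*\hat A(TM)$ rationally. Finally $\pi^*\mathfrak t$ has a smooth basic nowhere zero section: with a basic metric $h$ on $\mathfrak t\to M$, take at $(x,\ell,t,z)$ the vector $\zeta$ of the ray $\ell$ with $|\zeta|_{h_x}=1$. It is basic, since in a chart $\ell$ does not change along orbits and $h$ is basic. So Theorem 4 applies to $X$.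

**Step 10.3 (the target).** *We find the space from which the coefficient bundles come.* Let
$$Z=(\mathbb S_{\mathcal N}\times_{\mathcal N}\mathbb T_{\mathcal N})\times S^1\times L,$$
a compact Hausdorff space. It has the homotopy type of a finite CW complex: put $Q=S^{k-1}\times T^k$. The bundle $\mathbb S_{\mathcal N}\times_{\mathcal N}\mathbb T_{\mathcal N}$ is trivial over each closed simplex, so its part over the $p$-skeleton arises from the part over the $(p-1)$-skeleton by attaching copies of $\Delta^p\times Q$ along maps defined on $\partial\Delta^p\times Q$. Attaching a finite CW pair along a map to a space of the homotopy type of a finite CW complex gives, up to homotopy equivalence, a finite CW complex (homotopy invariance of attaching along cofibrations, and cellular approximation). Induct on $p$ and multiply by $S^1\times L$. Hence, by Atiyah and Hirzebruch, $\mathrm{ch}:K^0(Z)\otimes\mathbb Q\to H^{ev}(Z;\mathbb Q)$ is an isomorphism.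

The map
$$\tilde f:X\to Z,\qquad(x,\ell,t,z)\mapsto\big((f(x),\ell,t),z,F(x)\big)$$
is continuous, and constant on orbits, since $f$ and $F$ are and $\ell,t,z$ do not change along orbits in a chart.

**Step 10.4 (conclusion).** *We choose the coefficient bundles and integrate over the fiber.* Let $\sigma$ generate $H^1(S^1;\mathbb Z)$. The class $\beta\cup\theta\cup\sigma\cup x$ on $Z$ (pull-backs understood) has even degree $2k+\deg x$. So there are vector bundles $\kappa_1,\kappa_2$ on $Z$ and an integer $N\ge1$ with
$$\mathrm{ch}(\kappa_1)-\mathrm{ch}(\kappa_2)=N\,\beta\cup\theta\cup\sigma\cup x .$$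
By Step 3.6, $\tilde f^*\kappa_i\cong\mathcal V_i$ with $\mathcal V_i$ basic. Theorem 4, applied to $\mathcal V_1$ and $\mathcal V_2$, gives, as $\beta\cup\theta\cup\sigma$ has even degree $2k$,
$$0=\int_X\hat A(TX)\big(\mathrm{ch}(\mathcal V_1)-\mathrm{ch}(\mathcal V_2)\big)=N\int_X\pi^*\big(\hat A(TM)\cup F^*x\big)\cup\gamma,\qquad\gamma=\tilde f^*(\beta\cup\theta\cup\sigma).$$
With the orientation of Step 10.2 the fibers of $\pi$ are oriented, up to a global sign, as products $S^{k-1}\times T^k\times S^1$ with $S^{k-1}$ oriented as a boundary. (For $k=1$ the outward direction is positive on one ray and negative on the other, so the two points get opposite signs, as they should.) The integral of $\gamma$ over a fiber is, up to sign, the product of the integrals of $\beta,\theta,\sigma$ over the factors. So it is $\pm1$, with the same sign for all fibers as $M$ is connected. Thus $\pi_!\gamma=\pm1\in H^0(M;\mathbb Q)$, and by the projection formula the right-hand side is $\pm N\langle\hat A(TM)\cup F^*x,[M]\rangle$. Hence $\langle\hat A(TM)\cup F^*x,[M]\rangle=0$. This proves Theorem 2, and with $L$ a point and $x=1$,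 Theorem 1. $\blacksquare$

## 11. Quaternionic projective spaces and the rational converse

*Proof of Theorem 3.* If a nonzero multiple $mc$ is represented as stated, then $m\hat A(c)=0$ by Theorem 1, so $\hat A(c)=0$. Conversely, let $\hat A(c)=0$.

**Step 11.1 (generators).** *We write a multiple of $c$ as a sum of products with circle symmetry.* Recall that $s_i[x]$ is the characteristic number of a $4i$-manifold given by the power sum $\sum_jx_j^{2i}$ of the Pontryagin roots. The ring $\Omega^{Spin}_*\otimes\mathbb Q\cong\Omega^{SO}_*\otimes\mathbb Q$ is polynomial on any classes $x_i$ of dimension $4i$ with $s_i[x_i]\neq0$ (Thom). Take $x_1=[K3]$, with $s_1=p_1=-48$, and $x_i=[\mathbb{HP}^i]$ for $i\ge2$. From $p(\mathbb{HP}^i)=(1+u)^{2i+2}(1+4u)^{-1}$ we get $s_i=2i+2-4^i$, which is nonzero for $i\ge2$. (It is zero for $i=1$, hence the $K3$.) Now $\hat A(x_1)=2$, and $\hat A(x_i)=0$ for $i\ge2$ by Theorem 1, using the circle actions of Step 11.2. Writing rationally $c=\lambda x_1^n+\sum_{i\ge2}x_iy_i$ gives $0=\hat A(c)=2^n\lambda$; so $\lambda=0$. Clearing denominators and torsion, some multiple $mc$, $m\ge1$,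 equals a finite sum $\sum_j[\mathbb{HP}^{i_j}\times N_j]$ in $\Omega^{Spin}_{4n}$ with $i_j\ge2$ and $N_j$ closed connected spin, possibly a point with either orientation, repetitions allowed. (In positive dimension connected sums make the $N_j$ connected.) If the sum is empty, $mc=0=[S^{4n}]$, and $S^{4n}$ has an effective rotation action of the circle. Otherwise $4n\ge8$.

**Step 11.2 (circle actions).** *Each summand has an effective circle action that lifts to its spin structure.* The circle $\mathrm{diag}(z,1,\dots,1)\subset Sp(i+1)$ acts effectively on $\mathbb{HP}^i$, since only $\pm1\in Sp(i+1)$ act trivially. The action lifts to the spin structure, because $Sp(i+1)$ is simply connected and so its action lifts. Let the circle act on the first factor of $\mathbb{HP}^i\times N$.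

**Step 11.3 (joining two summands).** *We realize a sum of bordism classes by a connected manifold with an effective circle action.* Let $P,P'$ be closed connected spin $4n$-manifolds with effective $S^1$-actions lifting to the spin structures. The principal isotropy group is the same subgroup at all principal points, as $S^1$ is abelian, so it acts trivially on a dense set and is trivial: principal orbits are free. A free orbit has an invariant neighborhood equivariantly diffeomorphic to $S^1\times D$, $D=D^{4n-1}$, with $S^1$ translating the first factor; a reflection of $D$ lets us choose either orientation behavior.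

An $S^1$-equivariant spin structure on $S^1\times D$ is unique up to equivariant isomorphism: moving frames by the action identifies its spin frame bundle with $S^1\times(\text{its restriction to }1\times D)$, and over the contractible $D$ there is only one. The same holds with $D$ replaced by $D\times[0,\epsilon)$ or $D\times(1-\epsilon,1]$.

Let $W$ be obtained from $(P\sqcup P')\times[0,1]$ by attaching $H=S^1\times D\times[0,1]$ along $S^1\times D\times\{0,1\}$ to such neighborhoods in $P\times1$ and $P'\times1$, with orientation behavior chosen so that $W$ is oriented, and smoothing corners equivariantly. Give $H$ the equivariant spin structure pulled back from $D\times[0,1]$ via $TH=\mathbb R\oplus T(D\times[0,1])$. By the uniqueness just noted, applied on collars $S^1\times D\times[0,\epsilon)$ and $S^1\times D\times(1-\epsilon,1]$ of the attaching regions, it can be glued equivariantly to the spin structures of $P\times[0,1]$ and $P'\times[0,1]$. So $W$ is a spin bordism, with $S^1$-action lifting to the spin structure, from $P\sqcup P'$ to a closed manifold $P''$.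

The manifold $P''$ is connected: removing an open tube around a free orbit, of codimension $4n-1\ge2$, leaves $P$ and $P'$ connected, and the two pieces are joined along $S^1\times\partial D\times[0,1]$. The action on $P''$ is free on this joining piece, hence effective, and it lifts to the spin structure. Iterating, $mc$ is represented by a closed connected spin manifold with an effective $S^1$-action, i.e. a pure local action with one chart.

**Step 11.4 (the linear combinations).** *We deduce the last sentence of the theorem.* A rational linear combination of Pontryagin numbers vanishing on all these manifolds is a linear functional on $\Omega^{Spin}_{4n}\otimes\mathbb Q$. Every element of $\ker\hat A$ there is a rational multiple of a class $c$ with $\hat A(c)=0$, so the functional vanishes on $\ker\hat A$. Hence it is a rational multiple of $\hat A$, and by Theorem 1 every such multiple does vanish on these manifolds. $\blacksquare$
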